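# A finite second moment from the circular law

Throughout, vectors are rows in $\mathbb C^n$ with the Euclidean norm $\|\cdot\|$, $\mathrm{dist}$ is Euclidean distance, and $[n]=\{1,\dots,n\}$. "For $n$ large" means for all $n\ge n_0$, where $n_0$ may depend on the law of the entries and on the parameters fixed at that point.

## 1. Spectral distributions, singular values and tails

**Definition 1 (empirical spectral distribution).** For an $n\times n$ complex matrix $M$ with eigenvalues $\lambda_1,\dots,\lambda_n$, counted with algebraic multiplicity, $\mu_M=\frac1n\sum_{i=1}^n\delta_{\lambda_i}$.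

For example, let $J_n$ be the shift matrix, with ones just above the diagonal and zeros elsewhere. It is nilpotent, so $\mu_{J_n}=\delta_0$. Now put one more $1$ in the lower left corner. The result is a cyclic permutation matrix, its eigenvalues are the $n$-th roots of unity, and its spectral distribution tends to the uniform measure on the unit circle. A single entry has moved all the eigenvalues.

**Definition 2 (circular law).** $\mu_{circ}$ is the uniform probability measure on the unit disk $\{|z|\le1\}$.

For example, $\mu_{circ}(\{|z|\le r\})=\min(1,r^2)$, so the disk of radius $\frac12$ carries a quarter of the mass.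

**Definition 3 (convergence of random measures).** Let $\mu_n$ be random probability measures on $\mathbb C$ and $\mu$ a deterministic one. We say $\mu_n\to\mu$ *weakly almost surely* if, with probability one, $\int f\,d\mu_n\to\int f\,d\mu$ for every bounded continuous $f$. We say $\mu_n\to\mu$ *in probability* if for every bounded continuous $f$ we have $\int f\,d\mu_n\to\int f\,d\mu$ in probability.

The first mode implies the second. They differ: if $U_n\in\{0,1\}$ are independent with $\mathbb P(U_n=1)=1/n$, then $\delta_{U_n}\to\delta_0$ in probability, but by Borel–Cantelli $U_n=1$ infinitely often, so there is no almost sure convergence.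

**Definition 4 (the matrices).** Let $\xi$ be a complex random variable, $(\xi_{ij})_{i,j\ge1}$ an array of i.i.d. copies of $\xi$ on one probability space, and $X_n=(\xi_{ij})_{1\le i,j\le n}$. Write
$$\mu_n=\mu_{X_n/\sqrt n},\qquad N_n(r)=n\,\mu_n(\{|z|\le r\}),$$
so $N_n(r)$ is the number of eigenvalues of $X_n$ in $\{|w|\le r\sqrt n\}$.

For example, for random signs, $X_2=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ has $\det X_2=ad-bc$, which is $0$ with probability $\frac12$ and $\pm2$ otherwise.

**Definition 5 (tail and truncated variance).** Let $p(t)=\mathbb P(|\xi|>t)$. When $\mathbb P(|\xi|\le R)>0$, let $\sigma_R^2=\mathrm{Var}(\xi\mid|\xi|\le R)=\mathbb E\big(|\xi-a|^2\,\big|\,|\xi|\le R\big)$ with $a=\mathbb E(\xi\mid|\xi|\le R)$.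

For example, let $\xi$ have a uniform phase independent of $|\xi|$, and let $p(t)=t^{-2}$ for $t\ge1$. Then $|\xi|$ has density $2t^{-3}$ on $[1,\infty)$, so $\mathbb E|\xi|^21_{|\xi|\le R}=\int_1^R2t^{-1}dt=2\log R$. The second moment is infinite, the truncated mean is $0$, and $\sigma_R^2=2\log R/(1-R^{-2})\to\infty$, but slowly.

**Definition 6 (singular values).** For a $g\times n$ matrix $Z$ with $g\le n$, $s_1(Z)\ge\dots\ge s_g(Z)\ge0$ are the square roots of the eigenvalues of $ZZ^*$.

For example, $tJ_n$ with $t>0$ has singular values $t$ (with multiplicity $n-1$) and $0$, although all its eigenvalues are $0$.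

## 2. The second moment as a necessary condition

The circular law theorem (Tao–Vu) says: if $\mathbb E\xi=0$ and $\mathbb E|\xi|^2=1$, then almost surely $\mu_n\to\mu_{circ}$ weakly. The question is about the converse. Suppose we are told only that $\mu_n\to\mu_{circ}$ weakly almost surely, with no moment assumption. *Must $\mathbb E|\xi|^2$ be finite?* The answer is yes.

**Theorem 1.** If $\mu_n\to\mu_{circ}$ weakly almost surely, then $\mathbb E|\xi|^2<\infty$.

**Theorem 2.** If $\mathbb E|\xi|^2=\infty$, then for every $r>0$, $\mu_n(\{|z|\le r\})\to0$ in probability.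

**Theorem 3.** The following are equivalent: (a) $\mu_n\to\mu_{circ}$ weakly almost surely; (b) $\mu_{n_j}\to\mu_{circ}$ in probability along some subsequence; (c) $\mathbb E|\xi|^2<\infty$ and $\mathbb E|\xi-\mathbb E\xi|^2=1$. Moreover, if along some subsequence $\mu_{n_j}$ converges in probability to some deterministic probability measure $\mu$, then $\mathbb E|\xi|^2<\infty$, and $\mu$ is uniform on the centered disk of radius $s=(\mathbb E|\xi-\mathbb E\xi|^2)^{1/2}$ (with $\mu=\delta_0$ if $s=0$).

Theorem 1 needs much less than Theorem 2. To contradict a limit it is enough that something goes wrong with probability bounded away from $0$: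

**Proposition A.** Suppose $\mathbb E|\xi|^2=\infty$. There is $c_0>0$, depending only on the law of $\xi$, such that for all $r,\eta>0$,
$$\liminf_{n\to\infty}\mathbb P\big(N_n(r)\le\eta n\big)\ge c_0 .$$

**Proof of Theorem 1 from Proposition A.** Let $f(z)=\min(1,(2-|z|)_+)$. It is continuous, equals $1$ on the unit disk, and vanishes for $|z|\ge2$. If $\mu_n\to\mu_{circ}$ almost surely, then $\mu_n(\{|z|\le2\})\ge\int f\,d\mu_n\to1$ almost surely, so $\mathbb P(N_n(2)\le n/2)\to0$. If $\mathbb E|\xi|^2=\infty$, this contradicts Proposition A with $r=2$, $\eta=\frac12$. $\square$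

So the main task is Proposition A: when the second moment is infinite, show that with probability at least about $c_0$ only few eigenvalues lie in a disk of radius $r\sqrt n$.

## 3. Constant entries, finite variance, and why large entries alone prove nothing

*Constant entries.* If $\xi=c$ almost surely, $X_n$ has rank at most $1$, at least $n-1$ eigenvalues vanish, and $\mu_n\to\delta_0$.

*Finite variance, centered.* If $\mathbb E\xi=0$ and $\mathbb E|\xi|^2=s^2\in(0,\infty)$, apply the circular law theorem to $\xi/s$: $\mu_n$ tends to the uniform law on the disk of radius $s$. So the variance is the squared radius, and one hopes that infinite variance means infinite radius.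

*Infinite variance, through the trace.* Suppose $\mathbb E|\xi|^2=\infty$. By the strong law of large numbers (applied to $\min(|\xi|^2,A)$, then $A\to\infty$), the mean squared singular value of $X_n/\sqrt n$, which is $\frac1{n^2}\sum_{i,j\le n}|\xi_{ij}|^2$, tends to $\infty$ in probability. This does not settle the question, for two reasons. First, a mean can be large because of a few terms: one huge entry makes one huge singular value. Second, even if nearly all singular values are huge, the eigenvalues may all be $0$, as for $tJ_n$ with $t$ large. In that example one singular value is $0$, and it spoils everything. Small singular values will be the heart of the matter.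

*Truncation.* One may also try to write $\xi=\xi1_{|\xi|\le R}+\xi1_{|\xi|>R}$ and apply the circular law theorem to the first part, whose variance is large. For fixed $R$ the second matrix has a zero row with probability at most $n(1-p(R))^n\to0$. So it is a perturbation with $n$ nonzero rows and no bound on its entries, and the example after Definition 1 shows that for eigenvalues even a one-entry perturbation need not be harmless.

## 4. Gram determinants, minors and Jensen's formula

Here are the textbook facts that we use. Let $Z$ be a $g\times n$ matrix, $g\le n$, with rows $y_1,\dots,y_g$.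

**Fact 1 (Courant–Fischer and two consequences).** $s_i(Z)=\max_{\dim U=i}\min_{u\in U,\|u\|=1}\|Z^*u\|$, where $U$ runs over the $i$-dimensional subspaces of $\mathbb C^g$. Hence $s_i(Z+B)\le s_i(Z)+\|B\|$, where $\|B\|$ is the operator norm. Also, deleting rows does not increase $s_i$: it amounts to allowing only those $U$ supported on the remaining rows.

**Fact 2 (distances and Gram determinants).** Let $H=ZZ^*$ and let $H_{(i)}$ be $H$ without row and column $i$. Then $\det H=\mathrm{dist}(y_i,\mathrm{span}_{j\ne i}\,y_j)^2\det H_{(i)}$. Indeed, replacing $y_i$ by its component orthogonal to the other rows does not change $\det H$ and makes $H$ block diagonal. If the rows are linearly independent, Cramer's rule gives $(H^{-1})_{ii}=\det H_{(i)}/\det H$, and taking the trace of $H^{-1}$,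
$$\sum_{i\le g}s_i(Z)^{-2}=\sum_{i\le g}\mathrm{dist}\big(y_i,\mathrm{span}_{j\ne i}\,y_j\big)^{-2}.\tag{1}$$
For example, the rows $(1,0)$ and $(1,\epsilon)$ have distances $\epsilon/\sqrt{1+\epsilon^2}$ and $\epsilon$ from each other's spans, so the right side is $(2+\epsilon^2)/\epsilon^2$. This is $\mathrm{tr}\,H/\det H$, because $\mathrm{tr}\,H=2+\epsilon^2$ and $\det H=\epsilon^2$.

**Fact 3 (determinants by blocks of rows).** If a square matrix consists of the rows of $A$ and additional rows $b_1,\dots,b_k$, then
$$|\det|\le\prod_is_i(A)\prod_{j\le k}\|b_j\|.\tag{2}$$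
Indeed $|\det|^2$ is the Gram determinant. Start from $\det AA^*=\prod_i s_i(A)^2$ and add the rows $b_j$ one at a time; by Fact 2 each addition multiplies the Gram determinant by a squared distance, which is at most $\|b_j\|^2$.

**Fact 4 (Cauchy–Binet).** $\prod_{i\le g}s_i(Z)^2=\det ZZ^*=\sum_{|T|=g}|\det Z_T|^2$, where $Z_T$ has the columns indexed by $T\subset[n]$.

**Fact 5 (Jensen).** If $f$ is a polynomial with $f(0)\ne0$ and zeros $\lambda_i$ (with multiplicity), then for $\rho>0$ the average of $\log|f(w)|-\log|f(0)|$ over $|w|=\rho$ equals $\sum_{|\lambda_i|<\rho}\log(\rho/|\lambda_i|)$. For $f(w)=\lambda-w$ this says that the average of $\log|\lambda-w|$ over the circle is $\max(\log|\lambda|,\log\rho)$.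

We also use Markov's and Chebyshev's inequalities.

## 5. Jensen's formula for the whole matrix, and where it gets stuck

Apply Fact 5 to $f(w)=\det(X_n-w)$, assuming $\det X_n\ne0$. For $|w|=\rho$, Fact 1 gives $|f(w)|\le\prod_{i\le n}(s_i(X_n)+\rho)$. If $\rho>r\sqrt n$, each of the $N_n(r)$ eigenvalues with $|\lambda|\le r\sqrt n$ contributes at least $\log\frac\rho{r\sqrt n}$ to Jensen's sum. Since $|f(0)|=\prod_i s_i(X_n)$,
$$N_n(r)\log\frac{\rho}{r\sqrt n}\le\sum_{i\le n}\log\Big(1+\frac{\rho}{s_i(X_n)}\Big).\tag{3}$$
Take $\rho=er\sqrt n$, so that the logarithm on the left is $1$. If all singular values were at least $A\sqrt n$, we would get $N_n(r)\le n\log(1+er/A)$, which is small when $A$ is large. So infinite variance should enter through a statement that most singular values are much larger than $\sqrt n$. Three things must be controlled.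

*The intermediate singular values.* It is not enough to know that $o(n)$ of the singular values fail to be of order at least $\sqrt n$ and that all of them are at least $n^{-C}$. That only bounds the exceptional part of (3) by $o(n)\cdot O(\log n)$, which need not be $o(n)$: if $n/\sqrt{\log n}$ of the singular values were equal to $1$, they alone would contribute $\frac n{\sqrt{\log n}}\log(1+er\sqrt n)\ge\frac13n\sqrt{\log n}$ for $n$ large. So we shall count singular values on a whole dyadic sequence of scales, and use a crude polynomial bound only for the last $O(n^{3/4})$ of them.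

*The least singular value.* By (1), a lower bound on $s_n(X_n)$ would follow from lower bounds on the distance from each row to the span of the others. For general $\xi$, what can be said of the distance from a random row $y$ to a fixed hyperplane? Take a normal vector $v$ scaled so that its largest coordinate has modulus $1$, say $|v_t|=1$; then the distance is at least $|\sum v_iy_i|/\sqrt n$. Condition on all $y_i$ with $i\ne t$. The bad event $|\sum v_iy_i|\le\kappa$ puts $y_t$ in a disk of radius $\kappa$, which has probability at most some $q<1$. That is all this argument gives, and the union bound over $n$ rows gives $nq$, which is useless. Here the first approach stops. But if the subspace has codimension $L$, we shall get $q^L$ in place of $q$ (Lemma 1), and $nq^L\to0$ as soon as $L$ is, say, $(\log n)^2$. This suggests deleting $k\approx(\log n)^2$ rows, so that the remaining matrix $Y$ has a good least singular value.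

*The deleted rows.* The determinant knows about all rows, so we must pay for the deleted ones. In the upper bound for $|\det(X_n-w)|$ they cost, by (2), a factor $\|\text{row}\|+\rho$ each. Such norms can be too expensive. Let $p(t)=1/\log\log t$ for $t\ge e^e$. Then $\mathbb P(\max_{j\le n}|\xi_{ij}|>e^{e^n})=1-(1-\frac1n)^n>\frac12$, so with probability more than $\frac12$ a given row costs $\log\|\text{row}\|>e^n$, and at $\rho=er\sqrt n$ the resulting bound on $N_n(r)\le n$ is empty. In the lower bound for $|\det X_n|$ we must show that putting the rows back does not make the determinant tiny.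

The way past these points has two parts. First, delete only rows that happen to have no very large entries. There are enough of them: about $\sqrt n$ rows have all entries below the level at which $p$ is about $\frac{\log n}{2n}$. Second, put them back one at a time, each time following the *largest* minor. With $l$ rows still missing, there are $l$ free columns, hence $l$ independent chances for a good new minor, and the failure probability is $q^l$. The product $\prod_{l\ge1}(1-q^l)$ is positive, and this is the $c_0$ of Proposition A. No bound on $\|X_n\|$ or on $s_n(X_n)$ is used.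

## 6. Constants, the level $B_n$, and marked rows

From here through Section 11, $\mathbb E|\xi|^2=\infty$. The function $p$ is nonincreasing and right-continuous, tends to $0$, and is positive everywhere because $\xi$ is unbounded.

**Step 1: a disk that $\xi$ misses with positive probability.** The purpose is to fix $\kappa$ and $q$. Since $\xi$ is not constant, pick $x_1\ne x_2$ in its support and put $\kappa=\min(1,|x_1-x_2|/8)$. A closed disk of radius $\kappa$ cannot meet both disks $\{|x-x_i|\le\kappa\}$, since otherwise $|x_1-x_2|\le4\kappa\le|x_1-x_2|/2$. So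
$$\sup_b\mathbb P(|\xi-b|\le\kappa)\le q_0:=1-\min_i\mathbb P(|\xi-x_i|\le\kappa)<1 .$$
Let $q=(1+q_0)/2<1$. The two disks around the $x_i$ are disjoint, so $q_0\ge\frac12>0$; hence $q_0<q$, and there is $B_*$ with $q_0/(1-p(B))\le q$ for $B\ge B_*$. For such $B$,
$$\sup_b\mathbb P(|\xi-b|\le\kappa)\le q,\qquad\sup_b\mathbb P\big(|\xi-b|\le\kappa\,\big|\,|\xi|\le B\big)\le q.\tag{4}$$
For example, for random signs (where only this step makes sense) $x_{1,2}=\pm1$, $\kappa=\frac14$ and $q_0=\frac12$.

**Step 2: truncated variances tend to infinity.** This is where $\mathbb E|\xi|^2=\infty$ enters. We claim $\sigma_R\to\infty$ as $R\to\infty$. Let $m_2(R)=\mathbb E|\xi|^21_{|\xi|\le R}\to\infty$. For every $a>0$, by Cauchy–Schwarz on $\{|\xi|>a\}$, $\mathbb E|\xi|1_{|\xi|\le R}\le a+p(a)^{1/2}m_2(R)^{1/2}$. Divide by $m_2(R)^{1/2}$, let $R\to\infty$, then $a\to\infty$: $(\mathbb E|\xi|1_{|\xi|\le R})^2=o(m_2(R))$. Since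
$$\sigma_R^2=\frac{m_2(R)}{1-p(R)}-\frac{|\mathbb E\,\xi1_{|\xi|\le R}|^2}{(1-p(R))^2},$$
we get $\sigma_R^2=(1+o(1))\,m_2(R)\to\infty$. So subtracting the mean, however large, does not hurt.

**Step 3: the level $B_n$.** Let
$$B_n=\inf\Big\{t\ge0:\ p(t)\le\frac{\log n}{2n}\Big\}.$$
By right-continuity $p(B_n)\le\frac{\log n}{2n}$, while $p(t)>\frac{\log n}{2n}$ for $t<B_n$. As $p>0$ everywhere, $B_n\to\infty$. We always take $n$ so large that $B_n\ge\max(B_*,1)$.

Three examples show the range. If $p(t)=t^{-2}$ for $t\ge1$, then $B_n=\sqrt{2n/\log n}$. If $p(t)=1/\log t$ for $t\ge e$, then $\log B_n=2n/\log n$. If $p(t)=1/\log\log t$ for $t\ge e^e$, then $\log B_n=e^{2n/\log n}$.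

**Step 4: marked rows.** The purpose is to select rows with small entries without spoiling independence. We have, for $n$ large,
$$\pi_n:=\mathbb P\Big(\max_{j\le n}|\xi_{ij}|\le B_n\Big)=(1-p(B_n))^n\ge\Big(1-\frac{\log n}{2n}\Big)^n\ge\tfrac12n^{-1/2},$$
because the logarithm of the next-to-last expression is $-\frac12\log n+O((\log n)^2/n)$. On an enlarged probability space, call row $i\le n$ *marked* if $\max_{j\le n}|\xi_{ij}|\le B_n$ and an independent coin with success probability $\frac12n^{-1/2}/\pi_n\le1$ succeeds. Let $\mathcal M\subset[n]$ be the set of marked rows. Rows are marked independently, each with probability exactly $\frac12n^{-1/2}$. So $|\mathcal M|$ has mean $\frac12\sqrt n$ and variance at most $\frac12\sqrt n$, and by Chebyshev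
$$\tfrac14\sqrt n\le|\mathcal M|\le\sqrt n\tag{5}$$
fails with probability at most $\frac12\sqrt n/(\frac14\sqrt n)^2=8/\sqrt n$. Whether row $i$ is marked depends only on row $i$ and its own coin, so given $\mathcal M$ the rows are independent, and:

* a marked row has i.i.d. entries with law $\xi\mid\{|\xi|\le B_n\}$;
* an unmarked row has a law which is, as a measure, at most $2$ times the unconditional law of a row, since $\mathbb P(\text{unmarked})\ge\frac12$.

The coin is there for the second item. If $p$ jumps at $B_n$, nearly all rows could have all entries at most $B_n$, and conditioning on the contrary would be conditioning on a rare event.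

**Step 5: the deleted rows.** Let $k=\lceil(\log n)^2\rceil$, let $D$ be the set of the $k$ smallest elements of $\mathcal M$, let $m=n-k$, and let $Y$ be the $m\times n$ matrix of the rows of $X_n$ outside $D$, with singular values $s_1\ge\dots\ge s_m$. Here and below we work on the event (5), on which $|\mathcal M|\ge k$ for $n$ large. Note that $D$ is a function of $\mathcal M$. So given $\mathcal M$ and $Y$, the rows in $D$ are still independent, with i.i.d. entries of law $\xi\mid\{|\xi|\le B_n\}$.

## 7. The distance from a random row to a subspace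

**Lemma 1.** Let $V\subset\mathbb C^n$ be a subspace of dimension at most $n-L$, $L\ge1$, and let $y\in\mathbb C^n$ have independent entries with $\sup_b\mathbb P(|y_j-b|\le t)\le q_t$ for all $j$. Then $\mathbb P(\mathrm{dist}(y,V)\le t/\sqrt n)\le q_t^L$.

**Proof.** The purpose is to find $L$ normals to $V$, each of which sees its own private coordinate of $y$. The space of $v$ with $\sum_iv_ia_i=0$ for all $a\in V$ has dimension at least $L$; take an $L$-dimensional subspace of it, write a basis as an $L\times n$ matrix $A$, and let $T$, $|T|=L$, be the column set of an $L\times L$ minor of maximal modulus. The rows of $A_T^{-1}A$, indexed by $j\in T$, are vectors $v^{(j)}$ in the same space with $v^{(j)}_j=1$ and $v^{(j)}_{j'}=0$ for $j'\in T\setminus\{j\}$. By Cramer's rule, the entry $v^{(j)}_i$ is the determinant of $A_T$ with column $j$ replaced by column $i$ of $A$, divided by $\det A_T$. By maximality it has modulus at most $1$, so $\|v^{(j)}\|\le\sqrt n$. For $a\in V$,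
$$\Big|\sum_iv_i^{(j)}y_i\Big|=\Big|\sum_iv^{(j)}_i(y_i-a_i)\Big|\le\sqrt n\,\|y-a\|,$$
so $\mathrm{dist}(y,V)\ge|\sum_iv^{(j)}_iy_i|/\sqrt n=|y_j+b_j|/\sqrt n$, where $b_j=\sum_{i\notin T}v^{(j)}_iy_i$. Thus $\mathrm{dist}(y,V)\le t/\sqrt n$ forces $|y_j+b_j|\le t$ for all $j\in T$. Conditionally on $(y_i)_{i\notin T}$ the $b_j$ are fixed and the $L$ events are independent, each of probability at most $q_t$. $\square$

Lemma 1 has a tiny failure probability but only sees the scale $t/\sqrt n$. The next lemma sees the true scale, $\sigma\sqrt L$, with a failure probability of only $O(1/L)$.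

**Lemma 2.** Let $\mathbb P(|\xi|\le R)\ge\frac12$ and $\sigma=\sigma_R>0$. Let $y$ have i.i.d. entries with law $\xi$, or with law $\xi\mid\{|\xi|\le B\}$ for some $B\ge R$. If $V$ is a subspace with $\dim V\le n-L$ and $L\ge8$, then
$$\mathbb P\big(\mathrm{dist}(y,V)^2\le\sigma^2L/16\big)\le\frac{C_1}L,\qquad C_1=4+12288\,\frac{R^4}{\sigma^4}.$$

**Proof.** Enlarging $V$ decreases the distance, so assume $\dim V=n-L$.

**Step 1: enough coordinates are bounded by $R$.** Let $P_0$ be the orthogonal projection onto $V^\perp$, $J=\{j:|y_j|\le R\}$ and $Z=\sum_{j\in J}(P_0)_{jj}$. In both cases each $j$ lies in $J$ independently, with the same probability, which is at least $\frac12$. Since $\mathrm{tr}\,P_0=L$ and $0\le(P_0)_{jj}\le1$, we get $\mathbb EZ\ge L/2$ and $\mathrm{Var}\,Z\le\frac14\sum_j(P_0)_{jj}^2\le L/4$. By Chebyshev, $\mathbb P(Z\le L/4)\le(L/4)/(L/4)^2=4/L$.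

**Step 2: remove the large entries and the mean.** Condition on $J$ and $(y_j)_{j\notin J}$. The $y_j$, $j\in J$, are then i.i.d. with law $\xi\mid\{|\xi|\le R\}$. Let $a=\mathbb E(\xi\mid|\xi|\le R)$ and write $y=f+x$, where $f_j=y_j$, $x_j=0$ for $j\notin J$, and $f_j=a$, $x_j=y_j-a$ for $j\in J$. The vector $f$ is now deterministic. The $x_j$, $j\in J$, are i.i.d., centered, with $\mathbb E|x_j|^2=\sigma^2$ and $|x_j|\le2R$. Let $P$ be the orthogonal projection onto $(V+\mathbb Cf)^\perp$. Then $\mathrm{dist}(y,V)\ge\mathrm{dist}(y,V+\mathbb Cf)=\|Px\|$, and $0\le P\le P_0$ with $\mathrm{tr}(P_0-P)\le1$. So all large entries and the mean are removed at the price of one dimension.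

**Step 3: the mean of $\|Px\|^2$.** We have $\mathbb E\|Px\|^2=\sigma^2\sum_{j\in J}P_{jj}\ge\sigma^2(Z-1)$. If $Z>L/4$, this is at least $\sigma^2(L/4-1)\ge\sigma^2L/8$, as $L\ge8$.

**Step 4: its variance.** Write $\|Px\|^2=\sum_{i,j}P_{ij}\bar x_ix_j$. The diagonal part $\sum_jP_{jj}|x_j|^2$ has variance at most $\sum_jP_{jj}^2\,\mathbb E|x_j|^4\le16R^4\sum_jP_{jj}^2$, the sums running over $J$. The off-diagonal part has mean $0$. In the expansion of its second moment only the pairings $(i',j')=(i,j)$ and $(i',j')=(j,i)$ survive; each is at most $\sigma^4|P_{ij}|^2$ in modulus, because $|\mathbb Ex_j^2|\le\sigma^2$. So its variance is at most $2\sigma^4\sum_{i\ne j}|P_{ij}|^2$. The two parts are uncorrelated, since in $\mathbb E(|x_l|^2\bar x_ix_j)$ with $i\ne j$ at least one of the indices $i,j$ differs from $l$ and contributes a factor $0$. Using $\sigma^2\le4R^2$ and $\sum_{i,j}|P_{ij}|^2=\mathrm{rank}\,P\le L$, the variance of $\|Px\|^2$ is at most $16R^4L+32R^4L=48R^4L$.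

**Step 5: Chebyshev.** If $Z>L/4$, the conditional probability that $\|Px\|^2\le\sigma^2L/16$ is at most $48R^4L\cdot256/(\sigma^4L^2)=12288R^4/(\sigma^4L)$. Add $4/L$ from Step 1. $\square$

**Lemma 3.** With probability $1-o(1)$, $Y$ has rank $m$ and $s_m\ge\kappa/n$.

**Proof.** Given $\mathcal M$ satisfying (5), the rows of $Y$ are independent, and the span of all but one of them has codimension at least $k$. Apply Lemma 1 with $t=\kappa$, $q_t=q$ from (4), and a factor $2$ if the row is unmarked: a given row is within $\kappa/\sqrt n$ of the span of the others with probability at most $2q^k$. Since $k\ge(\log n)^2$, the union bound $2nq^k$ tends to $0$. Otherwise all distances exceed $\kappa/\sqrt n>0$. Then the rows are independent, and (1) gives $s_m^{-2}\le n\cdot n/\kappa^2$. $\square$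

## 8. Restoring the deleted rows by maximal minors

Here is the mechanism by hand, for a $2\times2$ matrix with i.i.d. entries whose law satisfies the first bound in (4), and with *both* rows missing. The empty minor is $\Delta_0=1$. Add the row $(a,b)$: the largest $1\times1$ minor is $\Delta_1=\max(|a|,|b|)$, and $\Delta_1<\kappa$ has probability at most $q^2$. Say it is attained at $a$. Add the row $(c,d)$: $|\det|=|ad-bc|=\Delta_1\,|d-bc/a|$, and given $a,b,c$ the event $|d-bc/a|<\kappa$ has probability at most $q$. So $|\det|\ge\kappa^2$ with probability at least $(1-q)(1-q^2)$. For random signs one may use $q_0=\frac12$ and $\kappa=\frac14$, and the bound is $\frac38$; the true probability that $\det\ne0$ is $\frac12$.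

**Lemma 4.** Let $c_0=\prod_{l\ge1}(1-q^l)>0$. Given $\mathcal M$ and $Y$ with $\mathrm{rank}\,Y=m$, with conditional probability at least $c_0$,
$$|\det X_n|\ge\Big(\frac\kappa n\Big)^k\prod_{i\le m}s_i.\tag{6}$$

**Proof.** Let $d_1,\dots,d_k$ be the elements of $D$, and for $0\le j\le k$ let $\Delta_j$ be the maximum of $|\det|$ over all $(m+j)\times(m+j)$ minors using exactly the rows outside $D$ and the rows $d_1,\dots,d_j$.

**Step 1: the two ends.** By Fact 4, $\prod_is_i^2\le\binom nm\Delta_0^2$, and $\binom nm=\binom nk\le n^k$. So $\Delta_0\ge n^{-k/2}\prod_is_i\ge n^{-k}\prod_is_i>0$. At the other end, $\Delta_k=|\det X_n|$.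

**Step 2: one new row.** Suppose $\Delta_j>0$ is attained on the column set $T$ (the first such set in some fixed order), $|T|=m+j=n-(k-j)$. Let $y$ be row $d_{j+1}$. For $t\notin T$, expand the determinant on columns $T\cup\{t\}$ along $y$. The coefficient of $y_t$ is, up to sign, the minor on $T$, so the modulus of this determinant equals $\Delta_j|y_t+b_t|$, where $b_t$ depends only on $(y_i)_{i\in T}$ and on earlier rows. Hence $\Delta_{j+1}<\kappa\Delta_j$ forces $|y_t+b_t|<\kappa$ for all $k-j$ indices $t\notin T$. Conditionally on the earlier rows and on $(y_i)_{i\in T}$, these are independent events of probability at most $q$ each, by (4) for a marked row. So the step fails with conditional probability at most $q^{k-j}$.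

**Step 3: multiply.** All $k$ steps succeed with conditional probability at least $\prod_{l=1}^k(1-q^l)\ge c_0$, and then $|\det X_n|=\Delta_k\ge\kappa^k\Delta_0\ge(\kappa/n)^k\prod_is_i$. $\square$

Now the inequality (3) can be replaced by one that involves only $Y$.

**Lemma 5.** Suppose $\mathrm{rank}\,Y=m$ and $|\det X_n|\ge\theta\prod_{i\le m}s_i$ with $\theta>0$. For every $\rho>r\sqrt n$,
$$N_n(r)\log\frac\rho{r\sqrt n}\le\sum_{i\le m}\log\Big(1+\frac\rho{s_i}\Big)+k\log(\sqrt n\,B_n+\rho)+\log\frac1\theta.\tag{7}$$

**Proof.** Let $|w|=\rho$. The rows of $X_n-w$ outside $D$ form $Y-wE$, where $E$ consists of the rows of the identity outside $D$ and $\|E\|\le1$. By Fact 1 its singular values are at most $s_i+\rho$. The rows in $D$ are marked, so in $X_n-w$ they have norm at most $\sqrt nB_n+\rho$. By (2), $|\det(X_n-w)|\le\prod_i(s_i+\rho)\,(\sqrt nB_n+\rho)^k$. Since $\det X_n\ne0$, Jensen's formula applies: the average of $\log|\det(X_n-w)|-\log|\det X_n|$ over $|w|=\rho$ equals $\sum_{|\lambda|<\rho}\log(\rho/|\lambda|)\ge N_n(r)\log\frac\rho{r\sqrt n}$, the sum running over the eigenvalues of $X_n$.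 Insert the upper bound for $|\det(X_n-w)|$ and the lower bound for $|\det X_n|$. $\square$

## 9. Counting the small singular values of $Y$

**Lemma 6.** Fix $r,\eta>0$. Let $\theta_n\in(0,1]$ be deterministic with $\log(1/\theta_n)=O\big((\log n)^2(\log n+\log^+B_n)\big)$. There are events $\Omega_n$ with $\mathbb P(\Omega_n)\to1$, depending only on $(\mathcal M,Y)$, such that for $n$ large, on $\Omega_n\cap\{|\det X_n|\ge\theta_n\prod_{i\le m}s_i\}$ we have $N_n(r)\le\eta n$.

**Proof.** $\Omega_n$ includes (5) and the event of Lemma 3. The cost $k\log B_n$ in (7) is harmless at $\rho$ of order $\sqrt n$ only if $\log B_n$ is not too large; otherwise we shall take $\rho$ of order $B_n/n$, so that the left side of (7) is large too. So for each $n$ we distinguish two cases.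

**Case I: $\log B_n\le\sqrt n$.** Let $K=er$ and $\rho=K\sqrt n$. The left side of (7) is then $N_n(r)$, and the last two terms on the right are $O((\log n)^2(\sqrt n+\log n))=o(n)$. It remains to bound the sum. Fix $R$, to be chosen in Step I.3, with $\mathbb P(|\xi|\le R)\ge\frac12$ and $\sigma=\sigma_R>0$, and let $n$ be large enough that $B_n\ge R$. Put $l_a=\lfloor2^{-a}n/8\rfloor$ for $0\le a\le a_n$, where $a_n$ is maximal with $l_{a_n}\ge n^{3/4}$.

**Step I.1: few rows are close to the others.** Fix $a$, and let $G_0$ be the set of the first $n-2l_a$ elements of $[n]\setminus D$; this makes sense since $k\le2l_a$ for $n$ large. Call $i\in G_0$ *bad* if its row is at squared distance at most $\sigma^2(2l_a)/16$ from the span of the other rows of $G_0$. Given $\mathcal M$ the rows are independent, and Lemma 2 applies with $L=2l_a$, with a factor $2$ for unmarked rows: each $i$ is bad with conditional probability at most $2C_1/(2l_a)=C_1/l_a$. By Markov, there are more than $l_a$ bad rows with probability at most $C_1n/l_a^2\le C_1n^{-1/2}$. There are $O(\log n)$ values of $a$, so with probability $1-o(1)$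 there are at most $l_a$ bad rows for every $a\le a_n$. Add this to $\Omega_n$; it depends only on $(\mathcal M,Y)$.

**Step I.2: a dyadic count of singular values.** Let $G$ be the set of non-bad rows of $G_0$, $g=|G|\ge n-3l_a$, and let $X_G$ be the matrix of these rows. Passing to a subset only increases distances to the span of the others, so all squared distances within $G$ exceed $\sigma^2l_a/8$, and (1) gives $\sum_{i\le g}s_i(X_G)^{-2}\le8n/(\sigma^2l_a)$. The terms with $i>g-l_a$ are $l_a$ in number and each is at least $s_{g-l_a}(X_G)^{-2}$ (note $g-l_a\ge n-4l_a\ge n/2$). So $l_a\,s_{g-l_a}(X_G)^{-2}\le8n/(\sigma^2l_a)$, that is,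
$$s_{g-l_a}(X_G)\ge x_a:=\frac{\sigma l_a}{\sqrt{8n}}.$$
The rows of $X_G$ are rows of $Y$, so by Fact 1 $s_i\ge x_a$ for all $i\le g-l_a$. Hence
$$\#\{i\le m:s_i<x_a\}\le m-(g-l_a)\le4l_a\qquad(0\le a\le a_n).\tag{8}$$

**Step I.3: the sum.** Since $2^{-a}n/8\ge l_a\ge1$, we have $l_a\ge2^{-a}n/16$, so $\rho/x_a=\sqrt8\,Kn/(\sigma l_a)\le16\sqrt8\,K2^a/\sigma\le46K2^a/\sigma$. Split the $s_i$:

* $s_i\ge x_0$: at most $n$ of them, each contributing at most $\log(1+46K/\sigma)$;
* $x_a\le s_i<x_{a-1}$ with $1\le a\le a_n$: by (8) at most $4l_{a-1}\le2^{-a}n$ of them, each contributing at most $\log(1+46K2^a/\sigma)$;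
* $s_i<x_{a_n}$: at most $4l_{a_n}$ of them. As $l_{a_n}\le2\cdot2^{-(a_n+1)}n/8\le2(l_{a_n+1}+1)\le2n^{3/4}+2$, this number is at most $8n^{3/4}+8$. Each contributes at most $\log(1+\rho n/\kappa)=\log(1+Kn^{3/2}/\kappa)$, by Lemma 3. Together they contribute $O(n^{3/4}\log n)=o(n)$.

Therefore
$$\frac1n\sum_{i\le m}\log\Big(1+\frac\rho{s_i}\Big)\le\varphi(\sigma)+o(1),\qquad\varphi(\sigma)=\log\Big(1+\frac{46K}\sigma\Big)+\sum_{a\ge1}2^{-a}\log\Big(1+\frac{46K2^a}\sigma\Big).$$
For $\sigma\ge1$ the terms of the series are dominated by $2^{-a}\log(1+46K2^a)$, which is summable, so $\varphi(\sigma)\to0$ as $\sigma\to\infty$ by dominated convergence. Since $\sigma_R\to\infty$ (Section 6, Step 2), we may choose $R$, depending only on the law of $\xi$, $r$ and $\eta$, with $\varphi(\sigma_R)\le\eta/2$. Then (7) gives $N_n(r)\le(\eta/2+o(1))n\le\eta n$ for $n$ large.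

**Case II: $\log B_n>\sqrt n$.** Let $\delta=\min(\eta/4,\frac18)$ and $l=\lceil\delta n\rceil$, and let $G_0$ be the set of the first $n-l$ elements of $[n]\setminus D$ ($l\ge k$ for $n$ large).

**Step II.1: small balls at scale $B_n$.** For $n$ large,
$$\sup_b\mathbb P(|\xi-b|\le B_n/4)\le1-\frac{\log n}{2n}.\tag{9}$$
If $|b|\le B_n/2$, the event forces $|\xi|\le\frac34B_n$, which has probability $1-p(\frac34B_n)<1-\frac{\log n}{2n}$ since $\frac34B_n<B_n$. If $|b|>B_n/2$, it forces $|\xi|>B_n/4$, which has probability $p(B_n/4)\le\frac12\le1-\frac{\log n}{2n}$ for $n$ large.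

**Step II.2: most rows are at a distance of order $B_n/\sqrt n$ from the others.** By Lemma 1 with $t=B_n/4$, $L=l$ and the bound (9), an unmarked row of $G_0$ is within $B_n/(4\sqrt n)$ of the span of the other rows of $G_0$ with conditional probability at most $2(1-\frac{\log n}{2n})^{\delta n}\le2n^{-\delta/2}$. By Markov, with probability at least $1-2n^{-\delta/4}$ there are at most $n^{1-\delta/4}$ such rows; add this event to $\Omega_n$. Delete these rows and all marked rows (at most $\sqrt n$) from $G_0$ to get $G$. Then $|G|\ge n-\lceil\delta n\rceil-n^{1-\delta/4}-\sqrt n\ge(1-2\delta)n$ for $n$ large. All distances within $G$ exceed $B_n/(4\sqrt n)$, so (1) gives $s_{|G|}(X_G)^{-2}\le n\cdot16n/B_n^2$, i.e. the least singular value of $X_G$ is at least $\rho:=B_n/(4n)$. By Fact 1, at most $m-|G|\le2\delta n$ of the $s_i$ are less than $\rho$.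

**Step II.3: insert in (7).** For $n$ large $\rho>r\sqrt n$, as $\log B_n>\sqrt n$. The $s_i\ge\rho$ contribute at most $\log2$ each. The others contribute at most $\log(1+\rho n/\kappa)=\log(1+\frac{B_n}{4\kappa})$ each, by Lemma 3. So
$$N_n(r)\big(\log B_n-\log(4rn^{3/2})\big)\le n\log2+2\delta n\log\Big(1+\frac{B_n}{4\kappa}\Big)+O\big((\log n)^2(\log n+\log B_n)\big).$$
Divide by $\log B_n>\sqrt n$. The factor on the left becomes $1-o(1)$. On the right the first term becomes at most $\sqrt n\log2=o(n)$, the second becomes $2\delta n(1+o(1))$, and the third becomes $O((\log n)^3)=o(n)$. Hence $N_n(r)\le(2\delta+o(1))n\le(\eta/2+o(1))n\le\eta n$ for $n$ large. $\square$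

The two uses of the level $B_n$ are now visible. Because $p(B_n)\le\frac{\log n}{2n}$, there are about $\sqrt n$ rows without entries above $B_n$. Because $p(\frac34B_n)>\frac{\log n}{2n}$, a typical row reaches the scale $B_n$ in many coordinates, which gives the decay $n^{-\delta/2}$ in Case II.

## 10. Proof of Proposition A and Theorem 1

Take $\theta_n=(\kappa/n)^k$. Since $\log(1/\theta_n)=k\log(n/\kappa)=O((\log n)^3)$, Lemma 6 applies; let $\Omega_n$ be its events. They depend only on $(\mathcal M,Y)$ and are contained in $\{\mathrm{rank}\,Y=m\}$, so by Lemma 4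
$$\mathbb P\Big(\Omega_n\cap\Big\{|\det X_n|\ge\theta_n\prod_is_i\Big\}\Big)\ge c_0\,\mathbb P(\Omega_n)\to c_0 .$$
For $n$ large, $N_n(r)\le\eta n$ on this event. The constant $c_0=\prod_{l\ge1}(1-q^l)$ depends only on $q$, hence only on the law of $\xi$. This proves Proposition A, and with Section 2 it proves Theorem 1. $\square$

Besides linear algebra, the proof of Theorem 1 used only Jensen's formula and the Markov and Chebyshev inequalities. It uses the hypothesis only through convergence in probability, and along any one subsequence.

## 11. From positive probability to probability close to one: Theorem 2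

In Lemma 4 the probability was lost in the last few steps, where few rows are missing and $q^l$ is not small. To prove Theorem 2 we repair only those steps, allowing there a much smaller factor than $\kappa$. By Lemma 6 it suffices to show that for each $\varepsilon>0$ there are $\theta_n$ as in Lemma 6 with
$$\liminf_n\mathbb P\Big(|\det X_n|\ge\theta_n\prod_is_i\Big)\ge1-\varepsilon.\tag{10}$$
Indeed, then $\liminf_n\mathbb P(N_n(r)\le\eta n)\ge1-\varepsilon$ for all $r,\eta,\varepsilon>0$, which is Theorem 2.

At a late step the new minor on $T\cup\{t\}$ is $\Delta_j\,|\sum_iv_iy_i|$ for a vector $v$ made of old minors. If $v$ has many coordinates that are not too small, the sum is unlikely to be very near $0$. The vector $v$ annihilates the remaining marked rows, and this keeps it from being concentrated on a few coordinates.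

**Lemma 7.** Fix $h\in\mathbb N$ and put $\tau=\kappa/(4nB_n)$. With probability $1-o(1)$, every $v\in\mathbb C^n$ with $\max_i|v_i|=1$ and $\sum_iv_iy_i=0$ for all rows $y$ indexed by $\mathcal M\setminus D$ has at least $h$ coordinates with $|v_i|\ge\tau$.

**Proof.** Suppose $v$ violates this, and let $S=\{i:|v_i|\ge\tau\}$. For $n$ large $\tau<1$, so $1\le|S|<h$ and $v_S$ has maximum norm $1$. (For $h=1$ this is already impossible.) Marked rows have entries of modulus at most $B_n$, so for every row $y$ in question
$$\Big|\sum_{i\in S}v_iy_i\Big|=\Big|\sum_{i\notin S}v_iy_i\Big|\le n\tau B_n=\frac\kappa4 .$$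

**Step 1: a finite net.** Choose $R_1\ge1$ with $h\,p(R_1)\le(1-q)/2$. By compactness the set $\{x\in\mathbb C^S:\max|x_i|=1\}$ has a finite $\kappa/(4hR_1)$-net inside itself, in the maximum norm, with at most $C(h,R_1,\kappa)$ points. Let $x'$ be a net point nearest to $v_S$. If $\max_{i\in S}|y_i|\le R_1$, then $|\sum_{i\in S}x'_iy_i|\le\frac\kappa4+h\cdot\frac\kappa{4hR_1}\cdot R_1=\frac\kappa2$. So every $y$ in question satisfies
$$\Big|\sum_{i\in S}x_i'y_i\Big|\le\frac\kappa2\quad\text{or}\quad\max_{i\in S}|y_i|>R_1.\tag{11}$$

**Step 2: the union bound.** Fix $S$ and $x'$. For a marked row, the first alternative in (11) has probability at most $q$: at a coordinate with $|x'_i|=1$, condition on the others and use (4). The second has probability at most $h\,p(R_1)$, since $\mathbb P(|\xi|>R_1\mid|\xi|\le B_n)=0$ if $B_n\le R_1$, and otherwise it equals $\frac{p(R_1)-p(B_n)}{1-p(B_n)}\le p(R_1)$. So (11) has probability at most $q+\frac{1-q}2=\frac{1+q}2$, independently over the rows of $\mathcal M\setminus D$, of which there are at least $\frac14\sqrt n-k\ge\frac18\sqrt n$ on the event (5). There are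 at most $(n+1)^h$ sets $S$. So some pair $(S,x')$ satisfies (11) for all these rows with probability at most $(n+1)^hC(h,R_1,\kappa)\big(\frac{1+q}2\big)^{\sqrt n/8}\to0$, up to the probability that (5) fails. $\square$

The proof provides an event depending only on $(\mathcal M,Y)$, namely that (5) holds and no pair $(S,x')$ satisfies (11) for all rows of $\mathcal M\setminus D$. Call it the event of Lemma 7.

**Small balls for a sum.** For real $W$ and $\lambda>0$ let $Q(W;\lambda)=\sup_x\mathbb P(x\le W\le x+\lambda)$; for a random sign, $Q(W;1)=\frac12$ and $Q(W;2)=1$. The Kolmogorov–Rogozin inequality (Rogozin, 1961) states that for independent real $W_i$ and $0<\lambda_i\le\lambda$,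
$$Q\Big(\sum_iW_i;\lambda\Big)\le C\lambda\Big(\sum_i\lambda_i^2\big(1-Q(W_i;\lambda_i)\big)\Big)^{-1/2},$$
with an absolute constant $C$. To use it we need one-dimensional versions of (4). Let $\vartheta\in\mathbb R$. One of $|\mathrm{Re}\,e^{i\vartheta}(x_1-x_2)|$, $|\mathrm{Im}\,e^{i\vartheta}(x_1-x_2)|$ is at least $|x_1-x_2|/\sqrt2\ge8\kappa/\sqrt2>4\kappa$. With the corresponding choice of $\zeta=\mathrm{Re}(e^{i\vartheta}\xi)$ or $\zeta=\mathrm{Im}(e^{i\vartheta}\xi)$, an interval $\{|u-b|\le\kappa\}$ cannot contain values of $\zeta$ coming from both disks $\{|\xi-x_i|\le\kappa\}$, so $\sup_b\mathbb P(|\zeta-b|\le\kappa)\le q_0$. Conditionally on $|\xi|\le B_n$ the bound is $q$, as in (4).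

Now let $y$ be a marked row and let $v$ be a fixed vector with at least $h$ coordinates of modulus at least $\tau$. For at least $h/2$ of these, the same choice (Re or Im) works for $v_iy_i=|v_i|e^{i\vartheta_i}y_i$. For such $i$ let $W_i$ be the chosen part of $v_iy_i$. An interval of length $2\kappa\tau$ for $W_i$ becomes, after division by $|v_i|\ge\tau$, an interval of length at most $2\kappa$, so $Q(W_i;2\kappa\tau)\le q$. Adding the same part of the remaining independent terms $v_iy_i$ can only decrease $Q$. If $|\sum_iv_iy_i|\le\kappa\tau$, the chosen part of the sum lies in an interval of length $2\kappa\tau$. With $\lambda_i=\lambda=2\kappa\tau$ we get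
$$\mathbb P\Big(\Big|\sum_iv_iy_i\Big|\le\kappa\tau\Big)\le C\lambda\Big(\frac h2\lambda^2(1-q)\Big)^{-1/2}=\frac{C_2}{\sqrt h},\qquad C_2=C\sqrt{\frac2{1-q}}.\tag{12}$$

**Proof of Theorem 2.** We repeat the proof of Lemma 4, with $\Delta_j$ as there. Fix $g,h\in\mathbb N$ and work on the events of Lemmas 3 and 7, which have probability $1-o(1)$ and depend only on $(\mathcal M,Y)$.

**Step 1: the early steps.** At steps with $l=k-j>g$ require $\Delta_{j+1}\ge\kappa\Delta_j$. As in Lemma 4, the total failure probability is at most $\sum_{l>g}q^l\le\frac{q^g}{1-q}$.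

**Step 2: the last $g$ steps.** Here require only $\Delta_{j+1}\ge\kappa\tau\Delta_j$. Let $T$ be the maximizing column set and fix one $t\notin T$. Expanding along the new row $y$, the minor on $T\cup\{t\}$ has modulus $\Delta_j|\sum_iv_iy_i|$, where $v$ is supported on $T\cup\{t\}$ and $v_i$ is, up to sign, the minor of the old rows on $(T\cup\{t\})\setminus\{i\}$ divided by $\Delta_j$. By maximality of $\Delta_j$, $|v_i|\le1$, and $|v_t|=1$, so $\max_i|v_i|=1$. If $y$ is replaced by one of the old rows, the expansion is that of a determinant with a repeated row; so $v$ annihilates all old rows, in particular those in $\mathcal M\setminus D$. By Lemma 7, $v$ has at least $h$ coordinates of modulus at least $\tau$. Given $\mathcal M$, $v$ is a function of the old rows, so it is independent of the marked row $y$, and (12) bounds the conditional failure probability of the step by $C_2/\sqrt h$.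

**Step 3: conclusion.** If all steps succeed, then, as $\kappa\le1$,
$$|\det X_n|\ge\kappa^{k-g}(\kappa\tau)^g\Delta_0\ge\theta_n\prod_is_i,\qquad\theta_n=n^{-k}\kappa^k(\kappa\tau)^g,$$
and this happens with probability at least $1-\frac{q^g}{1-q}-\frac{gC_2}{\sqrt h}-o(1)$. For $n$ large $\theta_n\le1$. Since $1/\tau=4nB_n/\kappa$, we have $\log(1/\theta_n)=O((\log n)^3)+O_g(\log n+\log B_n)$, as Lemma 6 requires. Given $\varepsilon$, choose first $g$ with $\frac{q^g}{1-q}\le\frac\varepsilon2$ and then $h$ with $\frac{gC_2}{\sqrt h}\le\frac\varepsilon2$. This is (10). $\square$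

## 12. All possible limits: Theorem 3

We no longer assume that the second moment is infinite.

**Step 1: a limit forces a finite second moment.** Let $\mu_{n_j}\to\mu$ in probability, $\mu$ a deterministic probability measure. Pick $r$ with $\mu(\{|z|<r\})>\frac12$. The functions $f_k(z)=\min(1,k(r-|z|)_+)$ increase to the indicator of $\{|z|<r\}$, so some $f=f_k$ has $\int f\,d\mu>\frac12$. Since $\mu_{n_j}(\{|z|\le r\})\ge\int f\,d\mu_{n_j}\to\int f\,d\mu$ in probability, $\mathbb P(\mu_{n_j}(\{|z|\le r\})\ge\frac12)\to1$. If $\mathbb E|\xi|^2$ were infinite, this would contradict Theorem 2 (or already Proposition A with $\eta=\frac14$). So $\mathbb E|\xi|^2<\infty$. Let $s^2=\mathbb E|\xi-\mathbb E\xi|^2$.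

**Step 2: the almost sure limit when the second moment is finite.** If $s=0$, then $X_n$ has rank at most $1$ and $\mu_n\to\delta_0$ almost surely (Section 3). If $s>0$, write $X_n/s$ as an i.i.d. matrix with centered entries of unit variance plus $M_n$, the matrix with all entries equal to $\mathbb E\xi/s$. This $M_n$ is deterministic, has rank at most $1$, and $\mathrm{tr}\,M_nM_n^*=n^2|\mathbb E\xi|^2/s^2=O(n^2)$. By a theorem of D. Chafaï (*Circular law for noncentral random matrices*, J. Theoret. Probab. 23 (2010)), the strong circular law persists under perturbations with $\mathrm{rank}\,M_n=O(n^\alpha)$, $\alpha<1$, and $\mathrm{tr}\,M_nM_n^*=O(n^2)$. So $\mu_{X_n/(s\sqrt n)}\to\mu_{circ}$ almost surely, and $\mu_n$ converges almost surely to the uniform law on the disk of radius $s$.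

**Step 3: assembling the statement.** In the situation of Step 1, the limit found in Step 2 is also the limit in probability along $n_j$, and such limits are unique, so $\mu$ is uniform on the disk of radius $s$, or $\delta_0$ if $s=0$. This is the last assertion of the theorem. If $\mu=\mu_{circ}$, it forces $s=1$, so (b) implies (c). If (c) holds, then $s=1$ and Step 2 gives (a). Finally (a) implies (b), since almost sure convergence implies convergence in probability. $\square$
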